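# How many factors of $x_1+\dots+x_n$ certify the stability number of a graph?

## 1. A cubic identity for the five-cycle

Take the five-cycle $C_5$ with vertices $1,\dots,5$, indices read modulo $5$, and edges $\{i,i+1\}$. Its largest stable sets (sets of pairwise nonadjacent vertices) have two elements. Consider
$$h(x)=\sum_i x_i^2+2\sum_{i}x_ix_{i+1}-2\sum_{i}x_ix_{i+2}.$$
It has $+1$ on the diagonal, $+2x_ix_j$ for each edge, and $-2x_ix_j$ for each nonadjacent pair. I claim that
$$(x_1+\dots+x_5)\,h(x)=\sum_{i}x_i\,\big(x_{i-1}+x_i+x_{i+1}-x_{i+2}-x_{i-2}\big)^2+4\sum_i x_{i-1}x_ix_{i+1}.\tag{1}$$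

Let us check this coefficient by coefficient. There are five types of cubic monomials.

- $x_i^3$: left $1$, right $1$.
- $x_i^2x_j$ with $ij$ an edge: the left side gives $1$ (from $x_j\cdot x_i^2$) plus $2$ (from $x_i\cdot 2x_ix_j$), which is $3$. On the right, the term of $i$ gives $2$ and the term of $j$ gives $1$, again $3$.
- $x_i^2x_j$ with $i,j$ distinct and nonadjacent: left $1-2=-1$. On the right, the term of $i$ gives $-2$ and the term of $j$ gives $+1$.
- $x_{i-1}x_ix_{i+1}$ (two edges, one nonadjacent pair): left $2+2-2=2$. On the right, the term of $i$ gives $+2$; the terms of $i-1$ and of $i+1$ give $-2$ each; the last sum gives $+4$. The total is $2$.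
- $x_ix_{i+1}x_{i+3}$ (one edge, two nonadjacent pairs): left $2-2-2=-2$. On the right, the terms of $i$ and of $i+1$ give $-2$ each, and the term of $i+3$ gives $+2$, because both $i$ and $i+1$ are nonadjacent to $i+3$ and so carry the same sign.

The right side of (1) is visibly nonnegative for $x\ge0$. Let $T$ be a stable set of $C_5$ and put $x=\mathbf 1_T$, its indicator vector. Then $h(\mathbf 1_T)=|T|-|T|(|T|-1)=2|T|-|T|^2$, so (1) gives $|T|\,(2|T|-|T|^2)\ge0$, that is, $|T|\le2$. Identity (1) is an algebraic certificate that $C_5$ has no stable set of size three.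

The factor $x_1+\dots+x_5$ on the left cannot be removed. We shall see in Section 8 that certificates of this kind without the factor cannot prove a bound below $\sqrt5$ for $C_5$. One factor brings $\sqrt5$ down to the true value $2$. How many factors of $x_1+\dots+x_n$ does a graph with stability number $\alpha$ need?

## 2. Sum-of-squares cones and the bounds $\vartheta^{(t)}(G)$

Let $G=(V,E)$ be a graph with $V=\{1,\dots,n\}$, $n\ge1$, stability number $\alpha(G)$ and adjacency matrix $A_G$. Let $\mathbf I$ be the identity matrix and $\mathbf J$ the all-ones matrix. Write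
$$\sigma=\sum_i x_i,\qquad i\simeq j\ \text{ if } i=j\text{ or }ij\in E,\qquad f=x^T(\mathbf I+A_G)x=\sum_{i\simeq j}x_ix_j,$$
where the last sum is over ordered pairs. Put $M_\lambda=\lambda(\mathbf I+A_G)-\mathbf J$, so that $x^TM_\lambda x=\lambda f-\sigma^2$. For $C_5$ and $\lambda=2$ this is the form $h$ of Section 1.

A symmetric matrix $M$ is copositive if $x^TMx\ge0$ for all $x\ge0$; the cone of these matrices is $\mathcal C_n$. The Motzkin–Straus theorem says that
$$\alpha(G)=\min\{\lambda\in\mathbb R:\ M_\lambda\in\mathcal C_n\}.$$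
To get bounds that can be certified, one replaces $\mathcal C_n$ by smaller cones.

**Definition (Parrilo's cone).** For an integer $t\ge0$, $\mathcal K_n^{(t)}$ is the set of symmetric $n\times n$ matrices $M$ for which
$$\Big(\sum_i x_i^2\Big)^t\sum_{i,j}M_{ij}x_i^2x_j^2$$
is a sum of squares of polynomials.

**Definition (de Klerk and Pasechnik).** $\vartheta^{(t)}(G)=\min\{\lambda\in\mathbb R:\ M_\lambda\in\mathcal K_n^{(t)}\}$.

It is convenient to undo the substitution of squares.

**Definition (the cone $\mathcal P_d$).** $\mathcal P_d$ is the set of forms $q$ of degree $d$ such that $q(x_1^2,\dots,x_n^2)$ is a sum of squares of polynomials.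

Thus $M\in\mathcal K^{(t)}_n$ if and only if $\sigma^t\,x^TMx\in\mathcal P_{t+2}$. For example, $x_1(x_1-x_2)^2\in\mathcal P_3$, because the substitution turns it into $\big(x_1(x_1^2-x_2^2)\big)^2$. We shall use four properties, all immediate from the definition: $\mathcal P_d$ is a convex cone; $\mathcal P_d\mathcal P_e\subseteq\mathcal P_{d+e}$; $\mathcal P_d$ contains every form of degree $d$ with nonnegative coefficients, since each monomial becomes a square; and $\ell^2\in\mathcal P_2$ for every linear form $\ell$. So every term on the right of (1) lies in $\mathcal P_3$, and (1) says that $\vartheta^{(1)}(C_5)\le2$.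

Here are the basic facts on $\vartheta^{(t)}$, with reasons.

- *Lower bound.* $\alpha(G)\le\vartheta^{(t)}(G)$. A form in $\mathcal P_{t+2}$ is nonnegative on $x\ge0$. If $T$ is a stable set with $|T|=\alpha$, then $f(\mathbf 1_T)=\alpha$ and $\sigma(\mathbf 1_T)=\alpha$, so a feasible $\lambda$ satisfies $\alpha^t(\lambda\alpha-\alpha^2)\ge0$.
- *Feasibility.* $\lambda=n$ is feasible for $t=0$: $n\mathbf I-\mathbf J$ is positive semidefinite and $nA_G$ has nonnegative entries. Cones of sums of squares of bounded degree are closed (a textbook fact), so the minimum is attained.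
- *Monotonicity in $\lambda$.* If $\lambda$ is feasible and $\lambda'\ge\lambda$, then $\lambda'$ is feasible, because $(\lambda'-\lambda)\sigma^tf$ has nonnegative coefficients.
- *Monotonicity in $t$.* $\vartheta^{(t+1)}(G)\le\vartheta^{(t)}(G)$, because $\sigma\in\mathcal P_1$.

It is known that $\vartheta^{(0)}(G)=\vartheta'(G)$, Schrijver's variant of the Lovász theta number; that $\lfloor\vartheta^{(t)}(G)\rfloor=\alpha(G)$ for $t\ge\alpha(G)^2$; and that $\vartheta^{(\alpha(G)-1)}(G)=\alpha(G)$ whenever $\alpha(G)\le8$. De Klerk and Pasechnik conjectured this last equality for every graph. It is true.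

**Theorem 1.** For every graph $G$, $\alpha(G)=\vartheta^{(\alpha(G)-1)}(G)$.

For a stable set $S$ put
$$x^S=\prod_{i\in S}x_i,\qquad S^\perp=\{j:\ j\simeq i\text{ for some }i\in S\},\qquad \ell_S=\sum_{j\notin S^\perp}x_j .$$
So $S^\perp$ is $S$ with all its neighbors, and $j\notin S^\perp$ means that $S\cup\{j\}$ is a stable set with one more element. In $C_5$, for $S=\{1\}$: $S^\perp=\{5,1,2\}$ and $\ell_S=x_3+x_4$. For $S=\emptyset$: $S^\perp=\emptyset$ and $\ell_\emptyset=\sigma$.

**Theorem 2.** For every graph $G$ and $1\le r\le\alpha(G)-1$,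
$$\vartheta^{(r)}(G)\le r+\max_{S\text{ stable},\,|S|=r}\vartheta^{(0)}(G\setminus S^\perp),$$
where the empty graph has value $0$. In particular, if $\vartheta'(G\setminus S^\perp)=\alpha(G\setminus S^\perp)$ for all stable $S$ with $|S|=r$, then $\vartheta^{(r)}(G)=\alpha(G)$.

**Theorem 3 (sharpness).**
(a) The order $\alpha-1$ in Theorem 1 cannot be lowered when $\alpha=2$ or $\alpha=3$: $\vartheta^{(0)}(C_5)\ge\sqrt5>2$. If $G$ is the complement of the icosahedron graph, then $\alpha(G)=3$ and $\vartheta^{(1)}(G)=1+\sqrt5>3$; here Theorem 2 holds with equality.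
(b) The order of magnitude is right for large $\alpha$: there are $\varepsilon>0$ and graphs $G$ with $\alpha(G)\to\infty$ such that $\vartheta^{(t)}(G)>\alpha(G)$ for all $t\le\varepsilon\,\alpha(G)$.

## 3. The forms $\tau_s$, and graphs with $\alpha\le2$

Define
$$\tau_s=s!\sum_{S\text{ stable},\,|S|=s}x^S .$$
So $\tau_0=1$, $\tau_1=\sigma$, and $\tau_s=0$ for $s>\alpha(G)$. Since $\sigma^2$ is the sum of $x_ix_j$ over all ordered pairs and $f$ takes those with $i\simeq j$, we have $\tau_2=\sigma^2-f$. Hence
$$x^TM_\lambda x=\lambda(\sigma^2-\tau_2)-\sigma^2=\lambda\Big(\big(1-\tfrac1\lambda\big)\sigma^2-\tau_2\Big).\tag{2}$$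
In words: $\lambda$ is an upper bound if stable pairs occupy at most a fraction $1-\frac1\lambda$ of $\sigma^2$.

*The case $\alpha=1$.* Here $G$ is complete, $f=\sigma^2$, and $x^TM_1x=0$. So $\vartheta^{(0)}(G)=1$.

*The case $\alpha=2$.* We read (1) in the new notation. In $C_5$ the linear form inside the square is $(\sigma-\ell_{\{i\}})-\ell_{\{i\}}=\sigma-2\ell_{\{i\}}$. So for any graph let us write $\ell_i=\ell_{\{i\}}$ and expand $\sum_ix_i(\ell_i-c\sigma)^2$ with a free number $c$.

First, $\sum_ix_i\ell_i=\tau_2$: it sums $x_ix_j$ over ordered pairs with $i\not\simeq j$. Next, in $\sum_ix_i\ell_i^2=\sum_ix_i\sum_{j,k\notin i^\perp}x_jx_k$ the triples with $j\not\simeq k$ are stable triples, each ordered in $6$ ways, and contribute $\tau_3$. The others contribute $Z_1:=\sum_ix_i\sum_{j,k\notin i^\perp,\,j\simeq k}x_jx_k$. To eliminate $Z_1$, compare it with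
$$\sigma\tau_2-\tau_3=2\sum_{\{u,v\}\text{ stable}}x_ux_v\sum_{k\in\{u,v\}^\perp}x_k .$$
(Here $\tau_3=2\sum_{\{u,v\}}x_ux_v\ell_{\{u,v\}}$, since a stable triple contains three stable pairs and $2\cdot3=6$.) Split the inner sum: either $k$ is $\simeq$ to exactly one of $u,v$, or to both. In the first case call $j$ the one with $j\simeq k$ and $i$ the other; these terms together form $Z_1$. Call the second part $R_1=\sum_{\{u,v\}}x_ux_v\sum_{k\simeq u,\,k\simeq v}x_k$. Then $\sigma\tau_2-\tau_3=2(Z_1+R_1)$, and so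
$$\sum_ix_i(\ell_i-c\sigma)^2+R_1=\tfrac12\tau_3+\big(\tfrac12-2c\big)\sigma\tau_2+c^2\sigma^3=:D_1(c)\in\mathcal P_3.\tag{3}$$
If $\alpha=2$ then $\tau_3=0$, and $c=\frac12$ gives $4D_1(\frac12)=\sigma^3-2\sigma\tau_2=\sigma\,x^TM_2x$ by (2). So $\vartheta^{(1)}(G)=2$ for every graph with $\alpha(G)=2$. For $C_5$ this is exactly (1): two vertices at distance two have exactly one common neighbor, hence $R_1=\sum_ix_{i-1}x_ix_{i+1}$.

## 4. One factor at $\alpha=3$ leaves $\frac13\sigma\tau_2-\tau_3$

A sensible person now tries the same for $\alpha=3$, using only (3). We want $\sigma\,x^TM_3x=2\sigma^3-3\sigma\tau_2$.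

Which $c$? Equality cases decide. If $T$ is a stable set with $|T|=3$, then $x^TM_3x$ vanishes at $\mathbf 1_T$. So any terms that are nonnegative for $x\ge0$ and sum to $\sigma\,x^TM_3x$ vanish there too. For $i\in T$ we have $x_i=1$, $\ell_i=2$, $\sigma=3$ at $\mathbf 1_T$, so a term $x_i(\ell_i-c\sigma)^2$ vanishes only if $c=\frac23$. Matching the $\sigma^3$ coefficient,
$$\tfrac92D_1(\tfrac23)=\tfrac94\tau_3-\tfrac{15}4\sigma\tau_2+2\sigma^3,$$
and therefore
$$\sigma\,x^TM_3x=\tfrac92D_1(\tfrac23)+\tfrac94\Big(\tfrac13\sigma\tau_2-\tau_3\Big).\tag{4}$$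
Here it stops. The residual $\frac13\sigma\tau_2-\tau_3$ is not visibly in $\mathcal P_3$: on a stable triple $\{i,j,k\}$, the coefficient of $x_ix_jx_k$ in $\sigma\tau_2$ is $6$ and in $\tau_3$ is $6$, so the residual has coefficient $2-6=-4$. And for some graphs it is truly outside $\mathcal P_3$. For the complement of the icosahedron graph, where $\alpha=3$, Theorem 3(a) says $\vartheta^{(1)}>3$, so the left side of (4) is not in $\mathcal P_3$, and neither is the residual.

But compare the residual with what we started from. By (2) the problem was to treat $\frac23\sigma^2-\tau_2=\frac23\sigma\tau_1-\tau_2$, and it became the problem of treating $\frac13\sigma\tau_2-\tau_3$: the same expression one level up, with $1-\frac23$ in place of $1-\frac13$. One extra factor $\sigma$ moved us up one rung. With squares attached to stable sets of size $2$ we should be able to climb again, and the climb must end, because $\tau_{\alpha+1}=0$ and the constant $1-\frac{\alpha}{\alpha}$ is $0$. This is the whole idea: climb through the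 $\tau_s$ in the spirit of the Moon–Moser inequalities, each rung paid for by one factor $\sigma$ and one explicit element of $\mathcal P$.

## 5. Squares attached to stable $s$-sets

**Lemma 1.** For $s\ge0$ put
$$Z_s=s!\sum_{|S|=s}x^S\sum_{\substack{i,j\notin S^\perp\\ i\simeq j}}x_ix_j,\qquad R_s=s!\sum_{|U|=s+1}x^U\sum_{j:\ |\{u\in U:\,u\simeq j\}|\ge2}x_j,$$
with $S,U$ ranging over stable sets and $(i,j)$ over ordered pairs. Then

(i) $\displaystyle s!\sum_{|S|=s}x^S\ell_S=\tau_{s+1}$;

(ii) $\displaystyle s!\sum_{|S|=s}x^S\ell_S^2=\tau_{s+2}+Z_s$;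

(iii) $\displaystyle \sigma\tau_{s+1}-\tau_{s+2}=(s+1)(Z_s+R_s)$.

Consequently, for every real $c$,
$$D_s(c):=\tfrac{s}{s+1}\tau_{s+2}+\Big(\tfrac1{s+1}-2c\Big)\sigma\tau_{s+1}+c^2\sigma^2\tau_s=s!\sum_{|S|=s}x^S(\ell_S-c\sigma)^2+R_s\ \in\ \mathcal P_{s+2}.$$

For $C_5$ and $s=1$: $Z_1=\sum_ix_i(x_{i+2}+x_{i-2})^2$, because the two vertices outside $\{i\}^\perp$ are adjacent, and $R_1=\sum_i x_{i-1}x_ix_{i+1}$. One can test (iii), which reads $\sigma\tau_2=2(Z_1+R_1)$: the monomials $x_i^2x_{i+2}$, $x_{i-1}x_ix_{i+1}$, $x_ix_{i+1}x_{i+3}$ have coefficients $2,2,4$ on both sides.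

**Step 1: count one-element extensions.** This proves (i). A pair $(S,j)$ with $j\notin S^\perp$ contributes $x^Sx_j=x^U$, where $U=S\cup\{j\}$ is stable of size $s+1$. Each such $U$ arises from $s+1$ pairs. So the sum is $s!\,(s+1)\sum_Ux^U=\tau_{s+1}$.

**Step 2: count two-element extensions.** This proves (ii). Expand $\ell_S^2=\sum_{i,j\notin S^\perp}x_ix_j$. Pairs with $i\not\simeq j$ are exactly those for which $S\cup\{i,j\}$ is a stable set of size $s+2$. Each stable $(s+2)$-set arises from $(s+2)(s+1)$ triples $(S,i,j)$, so these pairs contribute $s!\,(s+2)(s+1)\sum x^{W}=\tau_{s+2}$, the sum over stable $W$ of size $s+2$. Pairs with $i\simeq j$ contribute $Z_s$ by definition.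

**Step 3: rewrite $Z_s$ as a sum over larger stable sets.** The aim is to compare $Z_s$ with $\sigma\tau_{s+1}$. Pairs $(S,i)$ with $i\notin S^\perp$ correspond bijectively to pairs $(U,i)$ with $U$ stable, $|U|=s+1$, $i\in U$, via $U=S\cup\{i\}$, and $x^Sx_i=x^U$. The conditions $j\simeq i$ and $j\notin S^\perp$ say that $j$ is $\simeq$ to $i$ and to no other element of $U$, that is, $\{u\in U:u\simeq j\}=\{i\}$. For given $U$ and $j$ there is such an $i$ exactly when this set has one element, and then $i$ is determined. Hence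
$$Z_s=s!\sum_{|U|=s+1}x^U\sum_{j:\ |\{u\in U:\,u\simeq j\}|=1}x_j .$$

**Step 4: deduce (iii).** By (i) with $s+1$ in place of $s$, and because $\sigma-\ell_U$ is the sum of $x_j$ over $j\in U^\perp$,
$$\sigma\tau_{s+1}-\tau_{s+2}=(s+1)!\sum_{|U|=s+1}x^U(\sigma-\ell_U)=(s+1)!\sum_{|U|=s+1}x^U\sum_{j:\ |\{u\in U:\,u\simeq j\}|\ge1}x_j .$$
Split the inner sum into "exactly one" and "at least two". By Step 3 the two parts are $(s+1)Z_s$ and $(s+1)R_s$.

**Step 5: assemble the square.** This gives the formula for $D_s(c)$. By (i), (ii) and the definition of $\tau_s$,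
$$s!\sum_{|S|=s}x^S(\ell_S-c\sigma)^2=\tau_{s+2}+Z_s-2c\,\sigma\tau_{s+1}+c^2\sigma^2\tau_s .$$
By (iii), $Z_s=\frac{\sigma\tau_{s+1}-\tau_{s+2}}{s+1}-R_s$. Substitute and move $R_s$ to the left; the coefficient of $\tau_{s+2}$ becomes $1-\frac1{s+1}=\frac s{s+1}$. The result lies in $\mathcal P_{s+2}$, since $x^S$ and $R_s$ have nonnegative coefficients and $(\ell_S-c\sigma)^2\in\mathcal P_2$. $\square$

## 6. Climbing from $\tau_1,\tau_2$ to $\tau_\alpha,\tau_{\alpha+1}$

The constants are again dictated by the equality case. With $\lambda=\alpha$, at $\mathbf 1_T$ for a maximum stable set $T$ and for $S\subseteq T$, $|S|=s$, we have $x^S=1$, $\ell_S=\alpha-s$ and $\sigma=\alpha$, so $\ell_S-c\sigma$ vanishes there exactly for $c=1-\frac s\alpha$. (The form $R_s$ also vanishes at $\mathbf 1_T$: if $U\subseteq T$ and $j\in T$, then $j$ is $\simeq$ to at most one element of $U$.)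

**Lemma 2.** Let $\lambda>0$, $c_s:=1-s/\lambda$, and let $k\ge0$ be such that $c_1,\dots,c_k>0$. Put $P_s=c_1\cdots c_s$ ($P_0=1$) and
$$E_s:=\frac{\tau_{s+2}-c_{s+1}\sigma\tau_{s+1}}{(s+1)P_s}\qquad(0\le s\le k).$$
Then
$$\sigma^k\,x^TM_\lambda x=\lambda\Big(\sum_{s=1}^k\frac{\sigma^{k-s}D_s(c_s)}{s\,P_s}-E_k\Big).\tag{5}$$

So $-E_s$ is, up to a positive factor, the "residual at level $s$" from Section 4, and $E_0$ is the start. The denominators are chosen so that the next step works.

**Step 1: one rung.** The purpose is to show that passing from $\sigma E_{s-1}$ to $E_s$ costs exactly a multiple of $D_s(c_s)$, for $1\le s\le k$. We have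
$$sP_sE_s=\tfrac s{s+1}\big(\tau_{s+2}-c_{s+1}\sigma\tau_{s+1}\big),$$
and, since $P_s=c_sP_{s-1}$,
$$sP_s\,\sigma E_{s-1}=\frac{sP_s}{sP_{s-1}}\,\sigma\big(\tau_{s+1}-c_s\sigma\tau_s\big)=c_s\sigma\tau_{s+1}-c_s^2\sigma^2\tau_s .$$
Subtracting,
$$sP_s(E_s-\sigma E_{s-1})=\tfrac s{s+1}\tau_{s+2}-\Big(\tfrac s{s+1}c_{s+1}+c_s\Big)\sigma\tau_{s+1}+c_s^2\sigma^2\tau_s .$$
The outer coefficients are those of $D_s(c_s)$. For the middle one, compute
$$\frac{s\,c_{s+1}+1}{s+1}=\frac{s+1-s(s+1)/\lambda}{s+1}=1-\frac s\lambda=c_s,\tag{6}$$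
so $\frac s{s+1}c_{s+1}+c_s=2c_s-\frac1{s+1}$. Hence
$$E_s-\sigma E_{s-1}=\frac{D_s(c_s)}{sP_s}.\tag{7}$$

**Step 2: telescope.** This adds the rungs. Multiply (7) by $\sigma^{k-s}$ and sum over $s=1,\dots,k$:
$$\sum_{s=1}^k\frac{\sigma^{k-s}D_s(c_s)}{sP_s}=E_k-\sigma^kE_0 .$$

**Step 3: identify the bottom.** We must find $x^TM_\lambda x$ in this. By definition $E_0=\tau_2-c_1\sigma^2$, and (2) says $x^TM_\lambda x=\lambda(c_1\sigma^2-\tau_2)=-\lambda E_0$. So $\sigma^kx^TM_\lambda x=-\lambda\sigma^kE_0$, which is (5). $\square$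

**Proof of Theorem 1.** Let $\alpha=\alpha(G)$ and take $\lambda=\alpha$, $k=\alpha-1$ in Lemma 2.

**Step 1: the hypotheses hold.** For $1\le s\le\alpha-1$ we have $c_s=1-s/\alpha>0$.

**Step 2: the top of the climb vanishes.** The numerator of $E_{\alpha-1}$ is $\tau_{\alpha+1}-c_\alpha\sigma\tau_\alpha$. Here $\tau_{\alpha+1}=0$, because there is no stable set of size $\alpha+1$, and $c_\alpha=0$. So $E_{\alpha-1}=0$.

**Step 3: read off the certificate.** By (5) and Lemma 1,
$$\sigma^{\alpha-1}\,x^T\big(\alpha(\mathbf I+A_G)-\mathbf J\big)x=\alpha\sum_{s=1}^{\alpha-1}\frac{\sigma^{\alpha-1-s}}{s\,P_s}\Big(s!\sum_{|S|=s}x^S(\ell_S-c_s\sigma)^2+R_s\Big).\tag{8}$$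
Each summand is a positive multiple of $\sigma^{\alpha-1-s}$, which lies in $\mathcal P_{\alpha-1-s}$, times an element of $\mathcal P_{s+2}$. So the right side lies in $\mathcal P_{\alpha+1}$, which means $\alpha(\mathbf I+A_G)-\mathbf J\in\mathcal K_n^{(\alpha-1)}$ and $\vartheta^{(\alpha-1)}(G)\le\alpha$. The reverse inequality was shown in Section 2. $\blacksquare$

For $\alpha=3$ we have $P_1=\frac23$, $P_2=\frac29$, and (8) reads $\sigma^2x^TM_3x=\frac92\,\sigma D_1(\frac23)+\frac{27}4D_2(\frac13)$. This agrees with (4): since $\tau_4=0$, we get $\frac{27}4D_2(\frac13)=\frac{27}4\big(-\frac13\sigma\tau_3+\frac19\sigma^2\tau_2\big)=\frac94\,\sigma\big(\frac13\sigma\tau_2-\tau_3\big)$. The residual that blocked us enters $\mathcal P_4$ after one more factor $\sigma$.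

*Remark.* Expand the powers of $\sigma$ in (8). Every term on the right is a nonnegative combination of terms $x^\beta\ell^2$, with $|\beta|=\alpha-1$ and $\ell$ linear, and of monomials. So the certificate already lies in the smaller cone $\mathcal Q_n^{(\alpha-1)}$ of Peña, Vera and Zuluaga.

## 7. Leaving the climb at level $r$: the graphs $G\setminus S^\perp$

The climb ended at level $\alpha-1$ because $E_{\alpha-1}=0$. We can stop earlier, at level $r$, if we can show $-E_r\in\mathcal P_{r+2}$. Now $E_r$ involves $\tau_{r+1}$ and $\tau_{r+2}$, which count extensions of stable $r$-sets $S$ inside $G\setminus S^\perp$. So a bound $\vartheta^{(0)}(G\setminus S^\perp)\le\theta$ for all $S$ is the natural input.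

**Proof of Theorem 2.** Let $1\le r\le\alpha(G)-1$, let $\theta$ be the maximum in the statement, and put $\lambda=r+\theta$. We show that $\lambda$ is feasible for $\vartheta^{(r)}(G)$.

**Step 1: the constants have the right signs.** This is needed for Lemma 2 with $k=r$ and for the last step. Let $S$ be an $r$-subset of a maximum stable set. The other $\alpha(G)-r\ge1$ elements of that set lie outside $S^\perp$, so $\vartheta^{(0)}(G\setminus S^\perp)\ge\alpha(G\setminus S^\perp)\ge1$. Thus $\theta\ge1$ and $\lambda\ge r+1$. So $c_s=1-s/\lambda>0$ for $s\le r$, and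
$$c_{r+1}=1-\frac{r+1}\lambda=\frac{\theta-1}\lambda\ge0 .$$

**Step 2: put the local bounds together.** The aim is one element of $\mathcal P_{r+2}$ that carries all the information on the graphs $G\setminus S^\perp$. For a stable set $S$ with $|S|=r$ put
$$f_S=\sum_{\substack{i,j\notin S^\perp\\ i\simeq j}}x_ix_j,\qquad h_S=\theta f_S-\ell_S^2 .$$
If $G\setminus S^\perp$ is nonempty, then $f_S$ and $\ell_S$ are the forms "$f$" and "$\sigma$" of this graph, and $\theta\ge\vartheta^{(0)}(G\setminus S^\perp)$ is feasible for its order-$0$ problem, by monotonicity in $\lambda$. So $h_S\in\mathcal P_2$. If $G\setminus S^\perp$ is empty, then $h_S=0$. Hence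
$$H:=r!\sum_{|S|=r}x^Sh_S\in\mathcal P_{r+2}.$$
By the definition of $Z_r$ and Lemma 1(ii),
$$H=\theta Z_r-(\tau_{r+2}+Z_r)=(\theta-1)Z_r-\tau_{r+2}.\tag{9}$$

**Step 3: eliminate $Z_r$.** We want $E_r$, which does not contain $Z_r$. Lemma 1(iii) gives $(r+1)R_r=\sigma\tau_{r+1}-\tau_{r+2}-(r+1)Z_r$. Since $c_{r+1}=(\theta-1)/\lambda$, in the combination
$$\frac{r+1}\lambda H+c_{r+1}(r+1)R_r$$
the coefficient of $Z_r$ is $\frac{(r+1)(\theta-1)}\lambda-\frac{(\theta-1)(r+1)}\lambda=0$. The coefficient of $\tau_{r+2}$ is $-\frac{r+1}\lambda-\frac{\theta-1}\lambda=-\frac{r+\theta}\lambda=-1$, and that of $\sigma\tau_{r+1}$ is $c_{r+1}$. So the combination equals $c_{r+1}\sigma\tau_{r+1}-\tau_{r+2}=-(r+1)P_rE_r$, and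
$$-E_r=\frac1{P_r}\Big(\frac1\lambda H+c_{r+1}R_r\Big)\in\mathcal P_{r+2}.$$

**Step 4: conclude the bound.** Lemma 2 with $k=r$ gives
$$\sigma^r\,x^TM_\lambda x=\lambda\Big(\sum_{s=1}^r\frac{\sigma^{r-s}D_s(c_s)}{sP_s}-E_r\Big),$$
and every term on the right is in $\mathcal P_{r+2}$, by Lemma 1 and Step 3. So $\vartheta^{(r)}(G)\le\lambda=r+\theta$.

**Step 5: the last assertion.** We must bound $\theta$ under the extra hypothesis. The union of $S$ with a stable set of $G\setminus S^\perp$ is stable, so $\alpha(G\setminus S^\perp)\le\alpha(G)-r$ for $|S|=r$. Recall $\vartheta^{(0)}=\vartheta'$. If $\vartheta'(G\setminus S^\perp)=\alpha(G\setminus S^\perp)$ for all such $S$, then $\theta\le\alpha(G)-r$ and $\vartheta^{(r)}(G)\le\alpha(G)$. The reverse inequality always holds. $\blacksquare$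

For $r=\alpha-1$ the nonempty graphs $G\setminus S^\perp$ have stability number $1$. They are cliques, with $\vartheta^{(0)}=1$ by Section 3, so $\theta=1$ and Theorem 1 comes back.

## 8. Lower bounds by linear functionals: $C_5$ and the icosahedron

To show that $\lambda$ is *not* feasible we use a linear functional $L$ that is nonnegative on $\mathcal P_d$. For this we need to know what elements of $\mathcal P_d$ look like.

**Lemma 3.** If $q\in\mathcal P_d$, then $q=\sum_Sx^Sq_S$, where $S$ ranges over the subsets of $V$ with $|S|\le d$ and $|S|\equiv d\pmod2$, and each $q_S$ is a sum of squares of forms of degree $(d-|S|)/2$.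

**Step 1: the squares come from forms.** This fixes the degrees. Write $q(y_1^2,\dots,y_n^2)=\sum_kg_k(y)^2$. Let $m$ be the largest degree of a $g_k$. If $m>d$, then the degree-$2m$ part of the sum, which is the sum of the squares of the degree-$m$ parts, is zero; so all degree-$m$ parts vanish, a contradiction. The same argument with lowest-degree parts excludes degrees below $d$. So every $g_k$ is a form of degree $d$ (or zero).

**Step 2: split by parity and average.** The aim is to get rid of mixed terms. Sort the monomials of $g_k$ by the set $S$ of variables with odd exponent: $g_k=\sum_Sy^Sg_{k,S}(y_1^2,\dots,y_n^2)$, where $g_{k,S}$ is a form of degree $(d-|S|)/2$. Average the identity over all sign changes $y_i\to\pm y_i$. The left side is unchanged. In $g_k^2$, a cross term with $S\ne S'$ has odd exponents at the elements of the symmetric difference of $S$ and $S'$, and averages to zero. What remains is $q(y_1^2,\dots,y_n^2)=\sum_k\sum_S(y^S)^2g_{k,S}(y_1^2,\dots,y_n^2)^2$. Replacing $y_i^2$ by $x_i$ gives the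 claim with $q_S=\sum_kg_{k,S}^2$. $\square$

For example, an element of $\mathcal P_2$ is a sum of squares of linear forms plus a nonnegative combination of the $x_ix_j$ with $i\ne j$.

**Proof of Theorem 3(a).** Let $\varphi=(1+\sqrt5)/2$, so $\varphi^2=\varphi+1$ and $\varphi^{-1}=\varphi-1$. The eigenvalues of the adjacency matrix of $C_5$ are $2\cos(2\pi k/5)$, that is, $2$ (on $\mathbf 1$), $\varphi^{-1}$ and $-\varphi$.

**Step 1: $\vartheta^{(0)}(C_5)\ge\sqrt5$.** This settles $\alpha=2$. Let $L$ be the linear functional on quadratic forms with $L(x_i^2)=\varphi$, $L(x_ix_j)=1$ for $i\not\simeq j$, and $L(x_ix_j)=0$ for $ij\in E$. Its matrix is $\varphi\mathbf I+A_{\overline{C_5}}$. Since $\overline{C_5}$ is again a five-cycle, the eigenvalues are $\varphi+2$, $\varphi+\varphi^{-1}$ and $0$; so the matrix is positive semidefinite, and $L\ge0$ on squares of linear forms. It is also entrywise nonnegative. By Lemma 3, $L\ge0$ on $\mathcal P_2$. If $\lambda$ is feasible for $\vartheta^{(0)}$, then, as $C_5$ has five nonadjacent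 pairs,
$$0\le L(\lambda f-\sigma^2)=5\varphi\lambda-(5\varphi+10),\qquad\text{so}\quad\lambda\ge1+\frac2\varphi=1+(\sqrt5-1)=\sqrt5 .$$

**Step 2: the icosahedron.** We set up the graph for $\alpha=3$. Let $F$ be the icosahedron graph: $12$ vertices, $5$-regular, $20$ triangles, and the neighborhood of each vertex induces a $C_5$. Let $G=\overline F$. Stable sets of $G$ are cliques of $F$. Neighborhoods in $F$ are triangle-free, so $F$ has no $K_4$, and $\alpha(G)=3$.

**Step 3: a functional on cubic forms.** Define $L$ by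

- $L(x_i^3)=a:=\varphi+2$,
- $L(x_i^2x_j)=b:=\varphi$ if $ij\in E(F)$,
- $L(x_ix_jx_k)=1$ if $ijk$ is a triangle of $F$,
- $L=0$ on all other monomials.

We check $L\ge0$ on $\mathcal P_3$. By Lemma 3, an element of $\mathcal P_3$ is a sum of terms $x_i\ell^2$ with $\ell$ linear, and of nonnegative multiples of $x_ix_jx_k$ with $i,j,k$ distinct. On the latter $L\ge0$ is clear. For the former we need each matrix $(L(x_ix_jx_k))_{j,k}$ to be positive semidefinite. If $j\ne i$ is not an $F$-neighbor of $i$, the row of $j$ is zero. So only the rows and columns of $i$ and its five neighbors matter, and these form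
$$\begin{pmatrix}a&b\mathbf 1^T\\ b\mathbf 1&b\mathbf I+A_{C_5}\end{pmatrix}.$$
As $a>0$, this is positive semidefinite if and only if its Schur complement $b\mathbf I+A_{C_5}-\frac{b^2}a\mathbf J$ is. On $\mathbf 1$ the Schur complement has eigenvalue
$$b+2-\frac{5b^2}a=(\varphi+2)-\frac{5\varphi^2}{\varphi+2}=0,$$
because $(\varphi+2)^2=\varphi^2+4\varphi+4=5\varphi+5=5\varphi^2$. On $\mathbf 1^\perp$, where $\mathbf J$ acts as zero, its eigenvalues are $\varphi+\varphi^{-1}>0$ and $\varphi-\varphi=0$. So the matrix is positive semidefinite.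

**Step 4: $\vartheta^{(1)}(G)\ge1+\sqrt5$.** We evaluate $L$ on $\sigma f$ and $\sigma^3$. If $ij$ is an edge of $G$, every monomial of $\sigma x_ix_j$ contains a pair nonadjacent in $F$, so $L(\sigma x_ix_j)=0$. Hence $L(\sigma f)=L\big(\sigma\sum_ix_i^2\big)=12(a+5b)$. In $\sigma^3$, the monomial $x_i^2x_j$ has coefficient $3$ and there are $60$ ordered adjacent pairs; each triangle monomial has coefficient $6$. So $L(\sigma^3)=12a+180b+120$. If $\lambda$ is feasible for $\vartheta^{(1)}(G)$, then $L(\sigma(\lambda f-\sigma^2))\ge0$, that is,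
$$\lambda\ge\frac{a+15b+10}{a+5b}=\frac{16\varphi+12}{6\varphi+2}=\frac{8\varphi+6}{3\varphi+1}=2\varphi=1+\sqrt5,$$
where we used $2\varphi(3\varphi+1)=6\varphi^2+2\varphi=8\varphi+6$.

**Step 5: $\vartheta^{(1)}(G)\le1+\sqrt5$.** This comes from Theorem 2 with $r=1$. The vertices of $G\setminus\{i\}^\perp$ are the $F$-neighbors of $i$, so $G\setminus\{i\}^\perp=\overline{C_5}\cong C_5$. We need $\vartheta^{(0)}(C_5)\le\sqrt5$. The matrix $\sqrt5\,\mathbf I+\frac{5-\sqrt5}2A_{C_5}-\mathbf J$ has eigenvalue $\sqrt5+(5-\sqrt5)-5=0$ on $\mathbf 1$; its other eigenvalues are $\sqrt5+\frac{5-\sqrt5}2\varphi^{-1}>0$ and $\sqrt5-\frac{5-\sqrt5}2\varphi=0$, since $(5-\sqrt5)(1+\sqrt5)=4\sqrt5$. So it is positive semidefinite. As $\frac{5-\sqrt5}2\le\sqrt5$, the matrix $\sqrt5(\mathbf I+A_{C_5})-\mathbf J$ is the sum of it and a matrix with nonnegative entries, so it lies in $\mathcal K_5^{(0)}$. Theorem 2 gives $\vartheta^{(1)}(G)\le1+\sqrt5$. Hence equality holds, here and in Theorem 2. Since $\vartheta^{(t)}$ is nonincreasing in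 $t$, no order below $2$ works for $G$. $\blacksquare$

These notes do not determine whether for each $\alpha\ge4$ some graph needs exactly the order $\alpha-1$. For $\alpha=1$ the order $0$ is trivially optimal. For large $\alpha$ we now show optimality up to a constant factor.

## 9. Random graphs need order at least a constant times $\alpha$

The functionals here come from another sum-of-squares relaxation, the one in which the variables are $0/1$ and stability is imposed exactly. First we compare it with $\vartheta^{(t)}$.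

**Lemma 4.** Let $t\ge0$, and let $\tilde E$ be a linear functional on polynomials of degree $\le D$, where $D\ge2(t+2)$, with $\tilde E[1]=1$, $\tilde E[p^2]\ge0$ for $\deg p\le D/2$, $\tilde E[(x_i^2-x_i)p]=0$ for all $i$, and $\tilde E[x_ix_jp]=0$ for $ij\in E$ (whenever the degrees are $\le D$). If $\tilde E[\sigma]>0$, then $\vartheta^{(t)}(G)\ge\tilde E[\sigma]$.

A simple example of such a functional is evaluation at $\mathbf 1_T$ for a stable set $T$; then $\tilde E[\sigma]=|T|$.

**Step 1: $\tilde E$ is nonnegative on $\mathcal P_{t+2}$.** This lets us test feasibility. By Lemma 3 we need $\tilde E[x^Sh^2]\ge0$ for $h$ a form of degree $(t+2-|S|)/2$ and $|S|\le t+2$. Using $\tilde E[x_i^2p]=\tilde E[x_ip]$ for each $i\in S$ in turn, $\tilde E[x^Sh^2]=\tilde E[(x^Sh)^2]$. The degrees are allowed: $(x^Sh)^2$ has degree $t+2+|S|\le2(t+2)\le D$. So $\deg(x^Sh)\le D/2$ and the value is $\ge0$.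

**Step 2: test a feasible $\lambda$.** Put $\mu_k=\tilde E[\sigma^k]$. Edge terms of $f$ are killed and $x_i^2$ acts as $x_i$, so $\tilde E[\sigma^tf]=\tilde E[\sigma^t\sum_ix_i^2]=\mu_{t+1}$. If $\lambda$ is feasible, Step 1 gives
$$0\le\tilde E[\sigma^t(\lambda f-\sigma^2)]=\lambda\mu_{t+1}-\mu_{t+2}.$$

**Step 3: the moments are log-convex.** We show $\mu_{k-1}\mu_{k+1}\ge\mu_k^2$ for $1\le k\le t+1$, in order to compare $\mu_{t+2}/\mu_{t+1}$ with $\mu_1$. For $\deg p\le D/2-1$ we have $\tilde E[\sigma p^2]=\sum_i\tilde E[x_ip^2]=\sum_i\tilde E[(x_ip)^2]\ge0$. Let $p=u\sigma^j+v\sigma^{j+1}$ with real $u,v$. If $k=2j+1$ is odd, use $\tilde E[p^2]=u^2\mu_{k-1}+2uv\mu_k+v^2\mu_{k+1}\ge0$; here $\deg p\le j+1=\frac{k+1}2\le\frac{t+2}2\le D/2$. If $k=2j+2$ is even, use $\tilde E[\sigma p^2]=u^2\mu_{k-1}+2uv\mu_k+v^2\mu_{k+1}\ge0$; here $\deg p\le j+1=\frac k2\le\frac{t+1}2\le t+1\le D/2-1$. A quadratic form in $u,v$ that is nonnegative everywhere has nonnegative determinant, which is the claim.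

**Step 4: conclude.** We have $\mu_0=1$ and $\mu_1>0$. If $\mu_{k-1},\mu_k>0$, then $\mu_{k-1}\mu_{k+1}\ge\mu_k^2>0$ forces $\mu_{k+1}>0$. So $\mu_0,\dots,\mu_{t+2}$ are positive, and by Step 3 the ratios $\mu_{k+1}/\mu_k$ are nondecreasing. Hence $\lambda\ge\mu_{t+2}/\mu_{t+1}\ge\mu_1/\mu_0=\tilde E[\sigma]$. $\square$

The existence of a good $\tilde E$ is quoted from Barak, Hopkins, Kelner, Kothari, Moitra, Potechin, *A nearly tight sum-of-squares lower bound for the planted clique problem*, SIAM J. Comput. 48 (2019), Theorem 1.1. There is an absolute constant $c$ such that for every $d=d(n)$ and large $n$, with high probability the degree-$d$ sum-of-squares relaxation for maximum clique on $G(n,\frac12)$ has value at least $n^{1/2-c(d/\log n)^{1/2}}$. That is, there is a functional $\tilde E$ of degree $D=d$ as in Lemma 4, with $x_ix_j=0$ imposed on non-edges, and with $\tilde E[\sigma]$ at least this value.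

**Proof of Theorem 3(b).**

**Step 1: a lower bound on $\vartheta^{(t)}$.** We pass from cliques to stable sets and choose the degree. The complement of $G(n,\frac12)$ is again $G(n,\frac12)$, and non-edges become edges; so with high probability $G=G(n,\frac12)$ has a functional as in Lemma 4 with the quoted value. Choose $\delta>0$ with $c\sqrt{2\delta}\le\frac14$, and put $d=2\lfloor\delta\log n\rfloor$. Then $d/\log n\le2\delta$, so the value is at least $n^{1/2-1/4}=n^{1/4}$. The condition $d\ge2(t+2)$ says $t\le\lfloor\delta\log n\rfloor-2$. By Lemma 4, with high probability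
$$\vartheta^{(t)}(G)\ge n^{1/4}\qquad\text{for all }0\le t\le\lfloor\delta\log n\rfloor-2.\tag{10}$$

**Step 2: an upper bound on $\alpha$.** We show $\alpha(G)\le2\log_2n$ with high probability. Let $k=\lfloor2\log_2n\rfloor+1$. The expected number of stable $k$-sets is at most
$$\frac{n^k}{k!}\,2^{-k(k-1)/2}=\frac{\big(n\,2^{-(k-1)/2}\big)^k}{k!}\le\frac{\sqrt2^{\,k}}{k!}\longrightarrow0,$$
because $k-1\ge2\log_2n-1$ gives $n\,2^{-(k-1)/2}\le\sqrt2$. So with high probability there is no stable $k$-set, and $\alpha(G)\le k-1\le2\log_2n$.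

**Step 3: combine.** For each large $n$ fix a graph $G$ with both properties. For large $n$ we have $n^{1/4}>2\log_2n\ge\alpha(G)$. Put $\varepsilon=\frac{\delta\log2}4$, the logarithm having the same base as in $\log n$. If $t\le\varepsilon\,\alpha(G)$, then $t\le2\varepsilon\log_2n=\frac\delta2\log n\le\lfloor\delta\log n\rfloor-2$ for large $n$. By (10), $\vartheta^{(t)}(G)\ge n^{1/4}>\alpha(G)$ for all such $t\ge0$.

**Step 4: $\alpha(G)\to\infty$.** Here the upper bound of Theorem 1 is itself the tool. By (10), $\vartheta^{(t)}(G)>\alpha(G)$ for all $0\le t\le\lfloor\delta\log n\rfloor-2$, while Theorem 1 gives $\vartheta^{(\alpha(G)-1)}(G)=\alpha(G)$. So $\alpha(G)-1\ge\lfloor\delta\log n\rfloor-1$, which tends to infinity. $\blacksquare$
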